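# Cesàro averages of subsequences of Walsh–Fourier partial sums

## Powers of two: the averages are martingale averages

Write $x\in[0,1)$ in binary as $x=\sum_{i\ge0}x_i2^{-(i+1)}$ with $x_i\in\{0,1\}$, using the finite expansion when $x$ is a dyadic rational, and write $n\in\mathbb N$ as $n=\sum_{i\ge0}n_i2^i$ with $n_i\in\{0,1\}$.

**Definition (Walsh–Paley functions).** $\omega_n(x):=(-1)^{\sum_i n_ix_i}$. For integrable $f$ on $[0,1)$,
$$\hat f(n):=\int_0^1 f\,\omega_n,\qquad S_nf:=\sum_{k=0}^{n-1}\hat f(k)\,\omega_k .$$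

Put $r_k:=\omega_{2^k}$, so that $r_k(x)=(-1)^{x_k}$ and $\omega_n=\prod_i r_i^{n_i}$. For example, on the four quarters of $[0,1)$, from left to right, the signs are: $\omega_0:{+}{+}{+}{+}$, $\omega_1=r_0:{+}{+}{-}{-}$, $\omega_2=r_1:{+}{-}{+}{-}$, $\omega_3=r_0r_1:{+}{-}{-}{+}$. From the definition, $\omega_n\omega_m=\omega_{n\oplus m}$, where $\oplus$ is digitwise addition mod 2 (no carries).

**Definition (dyadic filtration).** $\mathcal A_k$ is the $\sigma$-algebra generated by the dyadic intervals of length $2^{-k}$; these intervals have *level* $k$. $E_k$ is the conditional expectation on $\mathcal A_k$ (average over each interval of level $k$), and $\Delta_k:=E_{k+1}-E_k$. For $n\ge1$, $|n|$ is the integer with $2^{|n|}\le n<2^{|n|+1}$.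

If $n<2^k$, then $\omega_n$ depends only on the digits $x_0,\dots,x_{k-1}$, so it is $\mathcal A_k$-measurable. If $m\ge1$ and $|m|=k$, then $\omega_m=r_k\cdot(\mathcal A_k\text{-measurable})$, so $E_k\omega_m=0$ and $\int\omega_m=0$. Since $\omega_n\omega_{n'}=\omega_{n\oplus n'}$, the functions $\omega_n$, $n<2^k$, are orthonormal. There are $2^k$ of them in the $2^k$-dimensional space of $\mathcal A_k$-measurable functions, so they form a basis. For $f\in L^1$ and $n<2^k$ we have $\int (E_kf)\omega_n=\int f\omega_n$. Expanding $E_kf$ in the basis gives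
$$S_{2^k}f=E_kf,\qquad \Delta_kf=\sum_{2^k\le i<2^{k+1}}\hat f(i)\,\omega_i .\tag{1}$$

Given positive integers $n_1,n_2,\dots$, write
$$T_Nf:=\frac1N\sum_{j=1}^N S_{n_j}f .$$

Take first $n_j=2^{j-1}$. By (1), $T_Nf=\frac1N\sum_{k<N}E_kf$. The martingale convergence theorem gives $E_kf\to f$ a.e., and Cesàro means of a convergent sequence converge to the same limit. So $T_Nf\to f$ a.e. for every $f\in L^1$, and the case is finished. We did not even need the averaging.

What changes for other sequences? Two things. First, for general $n$ the operator $S_n$ is no longer a conditional expectation. Second, many of the $n_j$ may lie in the same interval $[2^k,2^{k+1})$. The averaging must now do some work, and the question is how fast $n_j$ must grow for it to succeed.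

## Growth conditions and the results

A sequence is *lacunary* if $n_{j+1}\ge q\,n_j$ for some fixed $q>1$. A result of Gát (J. Approx. Theory, 2010) states that for lacunary $(n_j)$ one has $T_Nf\to f$ a.e. for every integrable $f$. The following conjecture, with source "Convergence of subsequences of partial sums of trigonometric Fourier series" (http://fourier2017.ttk.pte.hu/files/slides/Gat.pdf), allows the ratio to approach $1$: if $n_{j+1}\ge(1+j^{-\delta})n_j$ for all $j$, for some $0<\delta<\frac{\sqrt5-1}2\approx0.618$, and $f\in L^1$, then $T_Nf\to f$ a.e. We prove it, for a larger range of $\delta$, and then locate the exact threshold.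

A map $f\mapsto Mf\ge0$ is of *weak type $(1,1)$* if $|\{Mf>\lambda\}|\le\frac C\lambda\|f\|_1$ for all $f\in L^1$, $\lambda>0$.

**Theorem 1.** Let $0<\delta<1$ and $n_{j+1}\ge(1+j^{-\delta})n_j$ for all $j\ge1$. Then $T_Nf\to f$ a.e. for every $f\in L^1$, and $f\mapsto\sup_N|T_Nf|$ is of weak type $(1,1)$.

Since $\frac{\sqrt5-1}2<1$, Theorem 1 contains the conjecture.

**Theorem 2.** Let $c>0$ and $n_{j+1}\ge(1+\frac cj)n_j$ for all $j\ge1$. Then the conclusions of Theorem 1 hold.

This includes $\delta=1$ and $n_j=j$ (for which $n_{j+1}=(1+\frac1j)n_j$).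

**Theorem 3.** Let $\varphi:\{1,2,\dots\}\to(0,\infty)$ be nondecreasing with $\sup_j\varphi(j)/j=\infty$. Then there are positive integers $n_j$ with $n_{j+1}\ge(1+\frac1{\varphi(j)})n_j$ for all $j$, and a nonnegative $f\in L^1$, with $\limsup_N|T_Nf|=\infty$ a.e.

**Consequence (classification).** For nondecreasing $\varphi>0$: the relation $T_Nf\to f$ a.e. holds for all $f\in L^1$ and all sequences with $n_{j+1}\ge(1+1/\varphi(j))n_j$ if and only if $\varphi(j)=O(j)$. For $\varphi(j)=j^\delta$ this means exactly $\delta\le1$.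

The classification follows at once from the theorems. If $\varphi(j)\le j/c$ for all $j$, then $1/\varphi(j)\ge c/j$ and Theorem 2 applies. If $\varphi(j)\ne O(j)$, then $\sup_j\varphi(j)/j=\infty$ and Theorem 3 gives a counterexample. So we have three theorems to prove.

## What $S_n$ contains beyond a conditional expectation

The first task is to write $S_n$ in terms of martingale differences.

**Formula for $S_n$.** For $f\in L^1$ and $n\ge1$,
$$S_nf=\omega_n\sum_i n_i\,\Delta_i(\omega_nf).\tag{2}$$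

*Proof.* The $l$th coefficient of $\omega_nf$ is $\int f\omega_n\omega_l=\hat f(n\oplus l)$. By (1), the right side of (2) equals
$$\sum_{i:\,n_i=1}\ \sum_{2^i\le l<2^{i+1}}\hat f(n\oplus l)\,\omega_{n\oplus l}.$$
Let $n_i=1$. When $l$ runs over $[2^i,2^{i+1})$, the number $m=n\oplus l$ agrees with $n$ in the digits above $i$, has $m_i=0$ where $n_i=1$, and is arbitrary below $i$. So $m$ runs over exactly those $m<n$ for which $i$ is the highest digit where $m$ and $n$ differ. Over all $i$ with $n_i=1$, these sets partition $\{0,\dots,n-1\}$. $\square$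

For $n=6$, binary $110$: the digit $i=2$ gives $\{0,1,2,3\}$ and $i=1$ gives $\{4,5\}$.

The top digit $i=|n|=:k$ always gives $m\in[0,2^k)$, that is, $E_kf$. Hence
$$S_nf=E_{|n|}f+R_nf,\qquad R_nf=\omega_n\sum_{i<|n|}n_i\,\Delta_i(\omega_nf)=\sum_{2^{|n|}\le i<n}\hat f(i)\,\omega_i .\tag{3}$$

The remainder $R_n$ is harmless when $n$ has few nonzero digits. Let $f^*:=\sup_kE_k|f|$ be the dyadic maximal function. Since $|\Delta_i(\omega_nf)|\le E_{i+1}|f|+E_i|f|\le2f^*$, a number $n$ with $d+1$ nonzero digits satisfies $|R_nf|\le2d\,f^*$. The difficulty lies in $n$ with many nonzero digits.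

## Reduction to a weak-type inequality for the remainders

In Theorems 1 and 2, $(n_j)$ is strictly increasing, so $|n_j|\to\infty$. This section reduces both theorems to
$$\Big|\Big\{\sup_N\tfrac1N\Big|\sum_{j\le N}R_{n_j}f\Big|>\lambda\Big\}\Big|\le\frac C\lambda\|f\|_1\qquad(f\in L^1,\ \lambda>0),\tag{4}$$
with $C$ depending only on $(n_j)$.

Assume (4). The averages $\frac1N\sum_{j\le N}E_{|n_j|}f$ are dominated by $f^*$, which is of weak type $(1,1)$ by Doob's maximal inequality. With (3) and (4), $\sup_N|T_Nf|$ is of weak type $(1,1)$, with some constant $C_1$. Now let $f\in L^1$ and $\varepsilon>0$. Since $E_kf\to f$ in $L^1$, there is a Walsh polynomial $P$ with $\|f-P\|_1\le\varepsilon$. For $n$ large $S_nP=P$, so $T_NP\to P$ everywhere, and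
$$\limsup_N|T_Nf-f|\le\sup_N|T_N(f-P)|+|f-P| .$$
The right side exceeds $2\lambda$ on a set of measure at most $(C_1+1)\varepsilon/\lambda$. Let $\varepsilon\to0$ and then $\lambda\to0$ along a sequence: $T_Nf\to f$ a.e.

If $\lambda<\|f\|_1$, then (4) is trivial with $C\ge1$, because the measure is at most $1$. So from now on, in proving (4), we assume $\lambda\ge\|f\|_1$.

## Blocks of equal binary length and a martingale lemma

We group the indices by the length of $n_j$. Let
$$J_k=\{j:|n_j|=k\},\qquad L_k=\#J_k,\qquad M_k=\#\{j:|n_j|\le k\},\qquad M_{-1}=0 .$$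
As $(n_j)$ is strictly increasing, $J_k$ consists of the integers in $(M_{k-1},M_k]$. For $n_j=2^{j-1}$ every $L_k=1$. For $n_j=j$ we have $L_k=2^k$ and $M_k=2^{k+1}-1$.

The growth condition ensures that the position $N$ cannot change by more than a constant factor inside a block.

**Comparability within a block.** If $n_{j+1}\ge(1+\frac cj)n_j$ for all $j$, with $0<c\le1$, then
$$N\ge\theta M_k\quad\text{for every }N\in J_k,\qquad\theta=2^{-1/c}.\tag{5}$$

*Proof.* Put $a=M_{k-1}+1$, the first element of $J_k$. Both $n_a$ and $n_{M_k}$ lie in $[2^k,2^{k+1})$. By Bernoulli's inequality $1+\frac cj\ge(1+\frac1j)^c$. Hence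
$$2>\frac{n_{M_k}}{n_a}\ge\prod_{j=a}^{M_k-1}\Big(1+\frac1j\Big)^c=\Big(\frac{M_k}a\Big)^c,$$
so $N\ge a>2^{-1/c}M_k$. $\square$

By (3), $R_nf$ is $\omega_n$ times an $\mathcal A_{|n|}$-measurable function, and $\omega_n=r_{|n|}\cdot(\mathcal A_{|n|}\text{-measurable})$. So the sum of $R_{n_j}f$ over a block $J_k$ is a martingale difference. The next lemma uses this orthogonality *between* blocks and leaves the partial sums *inside* a block to be estimated.

**Lemma 1.** Suppose $N\ge\theta M_k$ whenever $N\in J_k$. Let $Q_j\in L^2$ be of the form $r_{|n_j|}\cdot(\mathcal A_{|n_j|}\text{-measurable})$, and let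
$$V_k=\max_{N\in J_k}\Big|\sum_{j\in J_k,\,j\le N}Q_j\Big|,\qquad\Sigma=\sum_{k:\,L_k>0}\frac{\|V_k\|_2^2}{M_k^2}.$$
Then
$$\Big\|\sup_N\frac1N\Big|\sum_{j\le N}Q_j\Big|\Big\|_2^2\le(4+\theta^{-1})^2\,\Sigma .\tag{6}$$

*Proof.* We may assume $\Sigma<\infty$. Let $d_k=\sum_{j\in J_k}Q_j$, with $d_k=0$ if $L_k=0$. Then $d_k$ is $r_k$ times an $\mathcal A_k$-measurable function, so it is $\mathcal A_{k+1}$-measurable and $E_kd_k=0$. When $L_k>0$, $|d_k|\le V_k$ (take $N=M_k$). Therefore $U_k=\sum_{i\le k,\,L_i>0}d_i/M_i$ is a martingale, with $\|U_k\|_2^2=\sum_{i\le k,\,L_i>0}\|d_i\|_2^2/M_i^2\le\Sigma$. By Doob's inequality $U^*=\sup_k|U_k|$ satisfies $\|U^*\|_2\le2\Sigma^{1/2}$.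

Next we pass from $U_k$ to the unweighted sums. With $U_{-1}=0$ we have $d_i=M_i(U_i-U_{i-1})$ for every $i$ (both sides vanish if $L_i=0$). Abel summation gives
$$\sum_{i\le k}d_i=M_kU_k-\sum_{i<k}(M_{i+1}-M_i)U_i,\qquad\text{so}\qquad\Big|\sum_{i\le k}d_i\Big|\le2M_kU^* .$$

Finally let $N\in J_k$. The sum over $j\le N$ is $\sum_{i\le k-1}d_i$ plus a partial sum inside $J_k$. Since $N\ge M_{k-1}$ and $N\ge\theta M_k$,
$$\frac1N\Big|\sum_{j\le N}Q_j\Big|\le\frac{2M_{k-1}U^*}N+\frac{V_k}N\le2U^*+\theta^{-1}\frac{V_k}{M_k}.$$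
The norm of the first term is at most $4\Sigma^{1/2}$. Since $\big\|\sup_kV_k/M_k\big\|_2^2\le\sum_k\|V_k\|_2^2/M_k^2=\Sigma$ (sums and suprema over $k$ with $L_k>0$), the supremum of the second has norm at most $\theta^{-1}\Sigma^{1/2}$. $\square$

## Square-integrable functions, and where the usual decomposition stops

For $f\in L^2$ the lemma finishes the matter at once.

**Lemma 2.** If (5) holds with some $\theta>0$, then for $g\in L^2$
$$\Big\|\sup_N\frac1N\Big|\sum_{j\le N}R_{n_j}g\Big|\Big\|_2\le(4+\theta^{-1})\,\|g\|_2 .\tag{7}$$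

*Proof.* By (3), $Q_j=R_{n_j}g$ has the form required in Lemma 1, and it is a part of the Walsh expansion of $\Delta_{|n_j|}g$, so $\|R_{n_j}g\|_2\le\|\Delta_{|n_j|}g\|_2$. Hence $\|V_k\|_2\le\sum_{j\in J_k}\|R_{n_j}g\|_2\le L_k\|\Delta_kg\|_2\le M_k\|\Delta_kg\|_2$, and $\Sigma\le\sum_k\|\Delta_kg\|_2^2\le\|g\|_2^2$. $\square$

To go down to $L^1$, a sensible person stops $f$ at height $\lambda$ and splits it into a good and a bad part. Let us set this up.

**Definition (stopping).** Let $f\in L^1$ and $\lambda\ge\|f\|_1$. Let $\{I\}$ be the maximal dyadic intervals with $\frac1{|I|}\int_I|f|>\lambda$, let $\kappa(I)$ be the level of $I$, and $E=\bigcup I$. For $h\in L^1$ put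
$$h^\tau=h\,1_{E^c}+\sum_I\Big(\frac1{|I|}\int_Ih\Big)1_I .$$

The intervals $I$ are disjoint, and none is $[0,1)$ because $\lambda\ge\|f\|_1$. By maximality the parent of $I$ has average at most $\lambda$. Together with the martingale convergence theorem this gives
$$|E|\le\frac{\|f\|_1}\lambda,\qquad\frac1{|I|}\int_I|f|\le2\lambda,\qquad|f|\le\lambda\ \text{ a.e. off }E .\tag{8}$$
Clearly $\|h^\tau\|_1\le\|h\|_1$. Moreover, for every $h\in L^1$,
$$E_kh=E_k(h^\tau)\quad\text{and hence}\quad\Delta_kh=\Delta_k(h^\tau)\qquad\text{on }E^c,\ \text{for all }k .\tag{9}$$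
Indeed, if $x\notin E$ and $J\ni x$ is the dyadic interval of level $k$, then $J$ is not contained in any $I$. So each $I$ is disjoint from $J$ or contained in it, and $\int_Jh=\int_Jh^\tau$.

Now put $g=f^\tau$ and $b=f-g=\sum_Ib_I$ with $b_I=b1_I$, $\int b_I=0$. The good part satisfies $|g|\le2\lambda$ a.e., so $\|g\|_2^2\le2\lambda\|f\|_1$, and Lemma 2 with Chebyshev's inequality handles it. For conditional expectations the bad part is invisible off $E$: $b^\tau=0$, so $E_kb=0$ on $E^c$ by (9). One would hope for $R_nb=0$ on $E^c$ as well. This is false.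

Take $f=1_{[0,1/4)}-1_{[1/4,1/2)}=\frac12(\omega_2+\omega_3)$ and $\frac12\le\lambda<1$. Then $\|f\|_1=\frac12\le\lambda$, and the only stopping interval is $I=[0,\frac12)$, where $|f|$ has average $1$. So $g=0$ and $b=f$. But $R_3b=\frac12\omega_2$ by (3), which has modulus $\frac12$ on all of $[\frac12,1)=E^c$. Formula (3) shows the mechanism: $R_3b=\omega_3\Delta_0(\omega_3b)$, and $\omega_3b=\frac12(1+r_0)=1_{[0,1/2)}$. Multiplication by $\omega_n$ has turned a piece of mean zero into a bump of mean one.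

## Stopping the modulated functions: proof of Theorem 1

The way past this point is to apply the stopping operation to $\omega_nf$ rather than to $f$. Since $|\omega_nf|=|f|$, the stopping intervals and the exceptional set $E$ do not depend on $n$. The price is that the stopped function $(\omega_nf)^\tau$ does depend on $n$. When $\delta<1$ the blocks are small enough that we can pay this price by the triangle inequality.

Let $n_{j+1}\ge(1+j^{-\delta})n_j$ with $0<\delta<1$. As $j^{-\delta}\ge1/j$, (5) holds with $c=1$, $\theta=\frac12$.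

**Step 1 (the blocks are square-summably small).** The purpose is to show
$$\sum_{k:\,L_k>0}\frac{L_k^2}{M_k^2}<\infty .\tag{10}$$
If $L_k>0$, multiply the growth condition over the indices $j$ with $M_{k-1}+1\le j<M_k$, for each of which $j^{-\delta}\ge M_k^{-\delta}$:
$$(1+M_k^{-\delta})^{L_k-1}\le\frac{n_{M_k}}{n_{M_{k-1}+1}}<2 .$$
The function $\log_2(1+x)$ is concave and equals $x$ at $x=0,1$, so $\log_2(1+x)\ge x$ on $[0,1]$. Hence $(L_k-1)M_k^{-\delta}<1$, and $L_k\le1+M_k^\delta\le2M_k^\delta$. Since $j\le M_k$ for $j\in J_k$ and $\delta-2<0$,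
$$\sum_{k:\,L_k>0}\frac{L_k^2}{M_k^2}\le2\sum_{k:\,L_k>0}L_kM_k^{\delta-2}\le2\sum_k\sum_{j\in J_k}j^{\delta-2}=2\sum_{j\ge1}j^{\delta-2}<\infty .$$

**Step 2 (replacing $R_nf$ by an $L^2$ function off $E$).** Let $\lambda\ge\|f\|_1$ and
$$f_n=(\omega_nf)^\tau,\qquad Q_n=\omega_n\sum_{i<|n|}n_i\,\Delta_if_n .$$
By (3) and (9) with $h=\omega_nf$, $R_nf=Q_n$ on $E^c$. By (8), $|f_n|\le2\lambda$ a.e., and $\|f_n\|_1\le\|f\|_1$, so $\|f_n\|_2^2\le2\lambda\|f\|_1$. The $\Delta_i$ are projections onto mutually orthogonal spaces and $|\omega_n|=1$. Therefore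
$$\|Q_n\|_2\le\|f_n\|_2\le(2\lambda\|f\|_1)^{1/2}.$$

**Step 3 (applying Lemma 1).** The sum defining $Q_n$ is $\mathcal A_{|n|}$-measurable and $\omega_n=r_{|n|}\cdot(\mathcal A_{|n|}\text{-measurable})$, so Lemma 1 applies to the functions $Q_{n_j}$. By the triangle inequality $\|V_k\|_2\le\sum_{j\in J_k}\|Q_{n_j}\|_2\le L_k(2\lambda\|f\|_1)^{1/2}$. By (10), $\Sigma\le C\lambda\|f\|_1$.

**Step 4 (the weak-type inequality).** Here $(4+\theta^{-1})^2=36$. Chebyshev's inequality and (8) give
$$\Big|\Big\{\sup_N\tfrac1N\Big|\sum_{j\le N}R_{n_j}f\Big|>\lambda\Big\}\Big|\le|E|+\lambda^{-2}\cdot36\,\Sigma\le\frac{C'}\lambda\|f\|_1 .$$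
This is (4), so Theorem 1, and with it the conjecture, is proved. $\blacksquare$

## The count breaks at $n_j=j$

Step 3 treats the functions $Q_{n_j}$ of one block as if they might all be equal, and compensates by (10). For $n_j=j$ we have $L_k/M_k=2^k/(2^{k+1}-1)>\frac12$ for every $k$, and the series in (10) diverges. In Lemma 2 large blocks did no harm, because the norms $\|\Delta_kg\|_2^2$ could be summed over $k$. Here all the norms are bounded by the same number $2\lambda\|f\|_1$, since $f_n$ changes with $n$.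

So two things must be used that Step 3 ignores. First, split $f=g+b$ after all: Lemma 2 settles $g$, and for $b$ only the bumps on the intervals $I$ remain. A bump on an interval of level $\kappa$ is seen in block $k$ only if $\kappa\le k$. Second, exploit orthogonality *inside* a block. Suppose $\kappa(I)=k-a$. The part of $Q_n$ that comes from such $I$ is $\omega_n$ times a function of the digits $x_0,\dots,x_{k-a-1}$. Hence two values $n,n'$ in block $k$ that differ in one of the digits $n_{k-a},\dots,n_{k-1}$ give orthogonal functions. This splits the block into $2^a$ orthogonal groups. For small $a$ there is little orthogonality, but the sets $\bigcup_{\kappa(I)=k-a}I$ are disjoint for different $k$, so their measures can be summed. For large $a$ the orthogonality gives a factor that decays in $a$. The gap condition $n_{j+1}-n_j\ge cn_j/j$ ensures that the groups have about equal size.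

## Cells and orthogonality: proof of Theorem 2

We may assume $0<c\le1$, because a larger $c$ gives a stronger hypothesis. Then (5) holds with $\theta=2^{-1/c}$. Constants $C$ depend only on $c$ and may change from line to line. Fix $\lambda\ge\|f\|_1$ and let $g=f^\tau$, $b=f-g=\sum_Ib_I$ as above. Since $|E|\le\|f\|_1/\lambda$, it suffices to bound, for $g$ and for $b$, the measure of the part of $E^c$ where $\sup_N\frac1N|\sum_{j\le N}R_{n_j}(\cdot)|>\lambda/2$.

**Step 1 (the good part).** By Lemma 2 and $\|g\|_2^2\le2\lambda\|f\|_1$, Chebyshev's inequality gives the bound $4\lambda^{-2}(4+\theta^{-1})^2\cdot2\lambda\|f\|_1=C\|f\|_1/\lambda$.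

**Step 2 (the bad part becomes a sum of bumps).** Let $|n|=k$. Since $b=0$ off $E$,
$$(\omega_nb)^\tau=\sum_Ic_I(n)1_I,\qquad c_I(n)=\frac1{|I|}\int_I\omega_nb_I .$$
By (8), $|c_I(n)|\le\frac1{|I|}\int_I(|f|+|g|)\le4\lambda$. If $\kappa(I)>k$, then $\omega_n$, being $\mathcal A_{k+1}$-measurable, is constant on $I$, and $c_I(n)=0$ because $\int b_I=0$. By (3) and (9) with $h=\omega_nb$, on $E^c$
$$R_nb=Q_n:=\omega_n\sum_{i<k}n_i\,\Delta_i\Big(\sum_{\kappa(I)\le k}c_I(n)1_I\Big).\tag{11}$$
Each $Q_n$ is in $L^2$ and of the form $r_{|n|}\cdot(\mathcal A_{|n|}\text{-measurable})$. So Lemma 1 will apply to $Q_{n_j}$, and we have to estimate $\|V_k\|_2$ for each $k$ with $L_k>0$. Fix such a $k$.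

**Step 3 (cells, and how many $n_j$ they contain).** If $j,j+1\in J_k$, then
$$n_{j+1}-n_j\ge\frac{cn_j}j\ge\frac{c\,2^k}{M_k}.\tag{12}$$
Let $\sigma\ge0$ be the least integer with $2^\sigma\ge M_k/c$, and $\rho=\min(\sigma,k)$. For $0\le a\le k$ call the intervals $[m2^{k-a},(m+1)2^{k-a})$ with $2^a\le m<2^{a+1}$ the *$a$-cells*. There are $2^a$ of them and they partition $[2^k,2^{k+1})$. Two integers of $[2^k,2^{k+1})$ lie in the same $a$-cell exactly if they have the same digits of index $\ge k-a$. For instance, when $k=3$ the $1$-cells are $[8,12)$ and $[12,16)$.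

* For $a<\rho$, an $a$-cell contains at most $\frac2c2^{-a}M_k$ of the $n_j$. Indeed, by (12) it contains at most $1+2^{k-a}\big/\frac{c2^k}{M_k}=1+2^{-a}M_k/c$ of them, and $2^a<M_k/c$ because $a<\sigma$.
* A $\rho$-cell contains at most one $n_j$. If $\rho=\sigma$, the gaps (12) are at least $2^{k-\sigma}$, while two integers in the same $\sigma$-cell differ by less than $2^{k-\sigma}$. If $\rho=k$, a cell contains a single integer.

**Step 4 (splitting $Q_n$ by the level of $I$).** Let $G_\kappa=\bigcup_{\kappa(I)=\kappa}I$. For $n\in[2^k,2^{k+1})$ put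
$$g_n^{(a)}=\sum_{\kappa(I)=k-a}c_I(n)1_I\quad(0\le a<\rho),\qquad g_n^{(\rho)}=\sum_{\kappa(I)\le k-\rho}c_I(n)1_I .$$
For $0\le a\le\rho$ the function $g_n^{(a)}$ is $\mathcal A_{k-a}$-measurable, so $\Delta_ig_n^{(a)}=0$ for $i\ge k-a$. Therefore
$$Q_n=\sum_{a=0}^\rho Q_n^{(a)},\qquad Q_n^{(a)}=\omega_nH_n^{(a)},\qquad H_n^{(a)}=\sum_{i<k-a}n_i\,\Delta_ig_n^{(a)}\ \text{ is }\mathcal A_{k-a}\text{-measurable}.$$
By orthogonality of the $\Delta_i$ and $|c_I(n)|\le4\lambda$,
$$\|Q_n^{(a)}\|_2^2\le16\lambda^2|G_{k-a}|\ \ (a<\rho),\qquad\|Q_n^{(\rho)}\|_2^2\le16\lambda^2|E| .\tag{13}$$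

**Step 5 (orthogonality between cells).** If $n,n'\in[2^k,2^{k+1})$ lie in different $a$-cells, $0\le a\le\rho$, then
$$Q_n^{(a)}\perp Q_{n'}^{(a)} .\tag{14}$$
Indeed, $n$ and $n'$ differ in some digit of index $\ge k-a$. So $\omega_n\omega_{n'}=\omega_{n\oplus n'}$ is a nonempty product of distinct $r_i$ with $i\ge k-a$, times an $\mathcal A_{k-a}$-measurable function. The conditional expectation $E_{k-a}$ of such a product of $r_i$ is $0$, and $H_n^{(a)}\overline{H_{n'}^{(a)}}$ is $\mathcal A_{k-a}$-measurable. Hence $E_{k-a}\big(Q_n^{(a)}\overline{Q_{n'}^{(a)}}\big)=0$; integrate.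

Put $V_k^{(a)}=\max_{N\in J_k}\big|\sum_{j\in J_k,\,j\le N}Q_{n_j}^{(a)}\big|$, so that $V_k\le\sum_{a\le\rho}V_k^{(a)}$.

**Step 6 (the maximal partial sum for $a<\rho$).** Orthogonality controls one sum, and we need the maximum over all partial sums. We therefore cut the block at a coarser scale, halfway between $0$ and $a$. Let $B=16\lambda^2|G_{k-a}|$ and $\alpha=\lfloor a/2\rfloor$. Given $N\in J_k$, let $X$ be the $\alpha$-cell containing $n_N$. As $(n_j)$ increases, the partial sum up to $N$ is the sum over all $n_j$ in the $\alpha$-cells to the left of $X$, plus a partial sum over $n_j\in X$.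

* *Complete cells.* Since $\alpha\le a$, a union of $\alpha$-cells is a union of at most $2^a$ $a$-cells. By Step 3 and (13), the sum over one $a$-cell has norm at most $\frac2c2^{-a}M_kB^{1/2}$. By (14), sums over different $a$-cells are orthogonal. So each sum over complete $\alpha$-cells has squared norm at most $2^a\big(\frac2c2^{-a}M_k\big)^2B=\frac4{c^2}2^{-a}M_k^2B$. There are at most $2^\alpha$ such sums, one for each $X$. Bounding the square of their maximum by the sum of the squares, we get integral at most $\frac4{c^2}2^{\alpha-a}M_k^2B$.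
* *Incomplete cells.* The partial sum within $X$ is at most $\sum_{n_j\in X}|Q_{n_j}^{(a)}|$. Since $\alpha\le a<\rho$, Step 3 bounds the number of terms by $\frac2c2^{-\alpha}M_k$. The square of the maximum over the $2^\alpha$ cells $X$ has integral at most $2^\alpha\big(\frac2c2^{-\alpha}M_k\big)^2B=\frac4{c^2}2^{-\alpha}M_k^2B$.

Here $2^{\alpha-a}\le2^{-a/2}$, and $\alpha\ge\frac{a-1}2$ gives $2^{-\alpha}\le\sqrt2\,2^{-a/2}$. With $(s+t)^2\le2s^2+2t^2$,
$$\|V_k^{(a)}\|_2^2\le C\,2^{-a/2}M_k^2\lambda^2|G_{k-a}|\qquad(a<\rho).\tag{15}$$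

**Step 7 (the maximal partial sum for $a=\rho$).** Each $\rho$-cell contains at most one $n_j$, so by (14) the functions $Q_{n_j}^{(\rho)}$, $j\in J_k$, are mutually orthogonal. Let $B'=16\lambda^2|E|$. Cut $J_k$ into consecutive chunks of at most $\lceil\sqrt{L_k}\rceil\le2\sqrt{L_k}$ elements; at most $\lceil\sqrt{L_k}\rceil\le2\sqrt{L_k}$ chunks are needed. Argue as in Step 6. Each sum over complete chunks has squared norm at most $L_kB'$, and there are at most $2\sqrt{L_k}$ of them, which gives $2L_k^{3/2}B'$. The incomplete parts give at most $2\sqrt{L_k}\cdot(2\sqrt{L_k})^2B'=8L_k^{3/2}B'$. Hence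
$$\|V_k^{(\rho)}\|_2^2\le2(2+8)L_k^{3/2}B'=20\,L_k^{3/2}B' .\tag{16}$$

**Step 8 (summation over $a$ and $k$).** By (15) and the Cauchy–Schwarz inequality, writing $2^{-a/4}=2^{-a/8}2^{-a/8}$,
$$\Big(\sum_{a<\rho}\|V_k^{(a)}\|_2\Big)^2\le CM_k^2\lambda^2\Big(\sum_{a<\rho}2^{-a/4}|G_{k-a}|^{1/2}\Big)^2\le CM_k^2\lambda^2\sum_{a=0}^k2^{-a/4}|G_{k-a}| .$$
With (16),
$$\frac{\|V_k\|_2^2}{M_k^2}\le C\lambda^2\sum_{a=0}^k2^{-a/4}|G_{k-a}|+C\lambda^2|E|\,\frac{L_k^{3/2}}{M_k^2}.$$
Now sum over $k$ with $L_k>0$. Putting $\kappa=k-a$ in the first term,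
$$\sum_k\sum_{a\le k}2^{-a/4}|G_{k-a}|\le\sum_{a\ge0}2^{-a/4}\sum_\kappa|G_\kappa|=C|E| .$$
In the second, $L_k\le M_k$ gives
$$\sum_{k:\,L_k>0}\frac{L_k^{3/2}}{M_k^2}\le\sum_{k:\,L_k>0}L_kM_k^{-3/2}\le\sum_k\sum_{j\in J_k}j^{-3/2}=\sum_{j\ge1}j^{-3/2}<\infty .$$
So $\Sigma\le C\lambda^2|E|\le C\lambda\|f\|_1$.

**Step 9 (conclusion).** Lemma 1 and Chebyshev's inequality bound the measure of the set where $\sup_N\frac1N|\sum_{j\le N}Q_{n_j}|>\lambda/2$ by $C\|f\|_1/\lambda$. By (11), on $E^c$ this supremum is the one for $b$. Together with Step 1 and $|E|\le\|f\|_1/\lambda$ this proves (4), hence Theorem 2. $\blacksquare$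

**Corollary.** If $(n_j)$ is a strictly increasing convex sequence of positive integers (for example $n_j=j^2$), then $T_Nf\to f$ a.e. for all $f\in L^1$.

*Proof.* For $j\ge2$, the increment $n_{j+1}-n_j$ is at least each earlier increment, hence at least their average:
$$n_{j+1}-n_j\ge\frac{n_j-n_1}{j-1}\ge\frac{n_j-n_1}j\ge\Big(1-\frac{n_1}{n_2}\Big)\frac{n_j}j,$$
where the last step uses $n_j\ge n_2$. For $j=1$, $n_2-n_1=(1-\frac{n_1}{n_2})n_2\ge(1-\frac{n_1}{n_2})n_1$. Apply Theorem 2 with $c=1-n_1/n_2>0$. $\square$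

## A polynomial whose partial sums are large almost everywhere

We turn to Theorem 3. Two ingredients are needed: a nonnegative polynomial of integral $1$ with a large partial sum at most points, and a way to make $T_N$ reproduce a single partial sum. This section supplies the first.

Let $D_n=\sum_{k<n}\omega_k$, and let $x\oplus y$ denote digitwise addition mod 2 of the digits of $x,y\in[0,1)$. Since $\omega_k(x)\omega_k(y)=\omega_k(x\oplus y)$, outside the null set of $x$ for which the digits of $x\oplus y$ are eventually $1$, we have $S_nf(y)=\int f(x)D_n(x\oplus y)\,dx$.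

**The kernel.** If $u\ne0$ and $v$ is the index of the first nonzero digit of $u$, then
$$D_n(u)=\omega_n(u)\Big(\sum_{i<v}n_i2^i-n_v2^v\Big).\tag{17}$$

*Proof.* The partition of $\{0,\dots,n-1\}$ used for (2) gives $D_n=\omega_n\sum_in_i(D_{2^{i+1}}-D_{2^i})$. Now $D_{2^i}=\prod_{s<i}(1+r_s)=2^i1_{[0,2^{-i})}$ and $D_{2^{i+1}}-D_{2^i}=r_iD_{2^i}$. At $u$ we have $D_{2^i}(u)=2^i$ for $i\le v$ and $0$ for $i>v$, while $r_i(u)=1$ for $i<v$ and $r_v(u)=-1$. $\square$

If the digits of $n$ alternate, the bracket in (17) has size comparable to $2^v$ for every $v$. For a sum of many point masses near equally spaced points, the moduli of the contributions to $S_n$ then add up to something of logarithmic size, but the signs may cancel. The remedy is to build every possible pattern of signs into the far digits of the points, and to add to $n$ one far digit that selects the right pattern.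

**Lemma 3.** For all $\Lambda\ge1$ and $\varepsilon>0$ there are a Walsh polynomial $p\ge0$ with $\int p=1$ and an integer $K\ge2$ with
$$\Big|\Big\{\max_{2\le n\le K}|S_np|>\Lambda\Big\}\Big|\ge1-\varepsilon .$$

*Proof.*

**Step 1 (the polynomial).** Choose $\mu$ with $\mu/6-1>\Lambda$ and $W\ge1$ with $2^{-W}\le\varepsilon$. Put $P=2^\mu$ and enumerate $\{0,1\}^P=\{e^1,\dots,e^{2^P}\}$, with coordinates indexed by $0\le i<P$. Let
$$l_h=\mu+W+h-1\quad(1\le h\le2^P),\qquad m=\mu+W+2^P .$$
For $0\le i<P$ let $t_i$ be the dyadic rational in $[i2^{-\mu},(i+1)2^{-\mu})$ whose digits of index $\mu,\dots,\mu+W-1$ are $0$, whose digit of index $l_h$ is $e^h_i$ for each $h$, and whose digits of index $\ge m$ are $0$. Let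
$$p=\frac1P\sum_{i<P}2^m1_{[t_i,\,t_i+2^{-m})} .$$
Then $p\ge0$, $\int p=1$, and $p$ is $\mathcal A_m$-measurable, so it is a Walsh polynomial. For $n\le2^m$ the kernel $D_n$ is $\mathcal A_m$-measurable, and all points of $[t_i,t_i+2^{-m})$ share the first $m$ digits of $t_i$. Hence
$$S_np(y)=\frac1P\sum_{i<P}D_n(y\oplus t_i).\tag{18}$$

**Step 2 (alternating digits).** Let $n'=\sum_{v<\mu,\ v\text{ even}}2^v$ and $\eta(v)=\sum_{u<v}n'_u2^u-n'_v2^v$ for $v<\mu$. For even $v$, $\eta(v)=\frac{2^v-1}3-2^v=-\frac{2^{v+1}+1}3$. For odd $v$, $\eta(v)=\frac{2^{v+1}-1}3$. In both cases $|\eta(v)|\ge2^v/3$.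

**Step 3 (choosing $n$ for a given point).** Exclude the $y$ whose digits of index $\mu,\dots,\mu+W-1$ are all $0$; they form a set of measure $2^{-W}\le\varepsilon$. Fix any other $y$ and let $i(y)$ be the index with $y\in[i(y)2^{-\mu},(i(y)+1)2^{-\mu})$. For $i\ne i(y)$ let $v(i)<\mu$ be the first index where the digits of $y$ and $t_i$ differ, and let $\sigma_i$ be the sign of $\omega_{n'}(y\oplus t_i)\,\eta(v(i))$. Put $\sigma_{i(y)}=1$. All sign patterns occur among the $e^h$, so there is $h$ with $(-1)^{e^h_i}=\sigma_i$ for all $i$. Let $n=n'+2^{l_h}$. Then $2\le n<2^m$.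

**Step 4 (the terms with $i\ne i(y)$).** Since $l_h\ge\mu$, we have $\omega_n=\omega_{n'}r_{l_h}$, and the digits of $n$ and $n'$ below $\mu$ agree. By (17),
$$D_n(y\oplus t_i)=r_{l_h}(y)\,r_{l_h}(t_i)\,\omega_{n'}(y\oplus t_i)\,\eta(v(i))=r_{l_h}(y)\,|\eta(v(i))|,$$
because $r_{l_h}(t_i)=(-1)^{e^h_i}=\sigma_i$. These terms all have the same sign.

**Step 5 (the term $i=i(y)$, and the sum).** The digits of $y$ and $t_{i(y)}$ agree below $\mu$. Those of $t_{i(y)}$ at $\mu,\dots,\mu+W-1$ are $0$, while those of $y$ there are not all $0$. So the first nonzero digit $v$ of $y\oplus t_{i(y)}$ satisfies $\mu\le v<\mu+W\le l_h$. Hence $n_v=0$, and (17) gives $|D_n(y\oplus t_{i(y)})|=n'<P$. For each $v<\mu$ there are $2^{\mu-1-v}$ indices $i$ with $v(i)=v$. By (18),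
$$|S_np(y)|\ge\frac1P\Big(\sum_{v<\mu}2^{\mu-1-v}\,\frac{2^v}3-P\Big)=\frac\mu6-1>\Lambda .$$
Take $K=2^m$. $\square$

## Freezing partial sums with gaps below $n_j/j$: proof of Theorem 3

For a polynomial $p$ and $s\ge0$ write $p(2^sx)$ for $p(2^sx\bmod1)$. The digits of $2^sx\bmod1$ are those of $x$ shifted by $s$, so $\omega_k(2^sx)=\omega_{2^sk}(x)$ and $p(2^sx)=\sum_k\hat p(k)\,\omega_{2^sk}(x)$. Since $2^sk<n$ if and only if $k<\lceil n/2^s\rceil$, for $n\ge1$
$$S_n\big[p(2^s\cdot)\big](x)=(S_{\lceil n/2^s\rceil}p)(2^sx).\tag{19}$$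

So as long as $n_j$ stays in the window $(2^si,2^s(i+1)]$, the partial sum $S_{n_j}[p(2^s\cdot)]$ does not change: it is frozen at $S_{i+1}p(2^s\cdot)$. If $j$ multiplies by a large factor during that time, then $T_N$ at the end of the window is essentially $S_{i+1}p(2^s\cdot)$. Under the hypothesis of Theorem 2 this cannot happen for large $i$. If $j,j+1\le N$ both have $n_j,n_{j+1}$ in the window, their gap is at least $c2^si/N$, so at most $1+\frac N{ci}$ of the indices $j\le N$ lie there. If $\varphi(j)/j$ is unbounded, there are places where the allowed gaps are short enough.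

**Step 1 (construction of the sequence).** Since $\sup_j\varphi(j)/j=\infty$ and each $\varphi(j)/j$ is finite, $\limsup_j\varphi(j)/j=\infty$. Start with $n_1=1$, $a_0=1$. In stage $q=1,2,\dots$ suppose $n_1,\dots,n_{a_{q-1}}$ and $p_{q'},s_{q'}$ for $q'<q$ are chosen. Write $B_{q'}=\sup_n\|S_np_{q'}\|_\infty$, which is finite because a polynomial has only finitely many different partial sums.

1. Apply Lemma 3 with $\Lambda_q=2^{q+1}\big(q+2+\sum_{q'<q}2^{-q'}B_{q'}\big)$ and $\varepsilon=2^{-q}$ to get $p_q$ and $K=K_q$. Choose an integer $\Gamma\ge\max(2,B_q)$.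
2. Choose $N_0>a_{q-1}$ with $\varphi(N_0)\ge2K\Gamma^KN_0$. For $a_{q-1}\le j<N_0$ put $n_{j+1}=\lceil1+1/\varphi(j)\rceil\,n_j$. Let $N_i=\Gamma^iN_0$.
3. Choose $s=s_q$ with $2^s\ge2\Gamma^KN_0$ and $2^s\ge(1+1/\varphi(N_0))\,n_{N_0}$. Let $g=\lfloor2^s/(\Gamma^KN_0)\rfloor\ge1$. As $\lfloor x\rfloor\ge x/2$ for $x\ge1$, we have $g\ge2^s/(2\Gamma^KN_0)\ge2^sK/\varphi(N_0)$.
4. For $1\le i\le K-1$ and $N_{i-1}<j\le N_i$ put $n_j=2^si+g(j-N_{i-1})$. Let $a_q=N_{K-1}$.

**Step 2 (the growth condition).** For the indices in item 2 it is clear. Since $gN_{K-1}\le g\,\Gamma^KN_0\le2^s$,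
$$n_j\in(2^si,\,2^s(i+1)]\qquad\text{for }N_{i-1}<j\le N_i .\tag{20}$$
Let $N_0<j<N_{K-1}$. Inside a window $n_{j+1}-n_j=g$. At a transition $j=N_i$ we have $n_j\le2^s(i+1)$ and $n_{j+1}=2^s(i+1)+g$. So always $n_{j+1}-n_j\ge g$. By (20), $n_j\le2^sK$, and $\varphi(j)\ge\varphi(N_0)$, so
$$n_{j+1}-n_j\ge g\ge\frac{2^sK}{\varphi(N_0)}\ge\frac{n_j}{\varphi(j)}.$$
For $j=N_0$, $n_{N_0+1}>2^s\ge(1+1/\varphi(N_0))\,n_{N_0}$. Thus $n_{j+1}\ge(1+\frac1{\varphi(j)})n_j$ for all $j$. In particular the sequence is strictly increasing.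

**Step 3 (the function).** Let $f_q(x)=p_q(2^{s_q}x)$ and $f=\sum_{q\ge1}2^{-q}f_q$. The map $x\mapsto2^sx\bmod1$ preserves measure, so $\int f_q=1$, and $f\ge0$ with $\|f\|_1=1$. Since $\|S_nh\|_\infty\le n\|h\|_1$, the operator $S_n$ is continuous from $L^1$ to $L^\infty$, and $T_Nf=\sum_q2^{-q}T_Nf_q$.

**Step 4 (the averages at the ends of the windows).** Fix a stage $q$, let $1\le i\le K_q-1$ and $N=N_i$.

* For $q'<q$: $|T_Nf_{q'}|\le B_{q'}$ by (19).
* For $q'>q$: every $j\le N$ is smaller than the index $N_0$ of stage $q'$, so $n_j\le2^{s_{q'}}$ by item 3. Then $\lceil n_j/2^{s_{q'}}\rceil=1$, $S_{n_j}f_{q'}=S_1p_{q'}=\int p_{q'}=1$, and $T_Nf_{q'}=1$.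
* For $q'=q$: by (19) and (20), $S_{n_j}f_q(x)=S_{i+1}p_q(2^sx)$ for $N_{i-1}<j\le N_i$. These indices make up the fraction $1-\frac1\Gamma$ of all $j\le N$, and the others contribute at most $B_q$ each. As $\Gamma\ge2$ and $\Gamma\ge B_q$,
$$|T_Nf_q(x)|\ge\Big(1-\frac1\Gamma\Big)|S_{i+1}p_q(2^sx)|-\frac{B_q}\Gamma\ge\frac12|S_{i+1}p_q(2^sx)|-1 .$$

**Step 5 (divergence).** Let $A_q=\{x:\max_{2\le n\le K_q}|S_np_q(2^{s_q}x)|>\Lambda_q\}$. For $x\in A_q$ choose $n$ attaining the maximum and $i=n-1\in[1,K_q-1]$. Since $\sum_{q'>q}2^{-q'}\le1$, Step 4 gives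
$$\max_{1\le i<K_q}|T_{N_i}f(x)|\ge2^{-q}\Big(\frac{\Lambda_q}2-1\Big)-\sum_{q'<q}2^{-q'}B_{q'}-1=q+2-2^{-q}-1\ge q .$$
Because $x\mapsto2^{s_q}x\bmod1$ preserves measure, $|A_q|\ge1-2^{-q}$ by Lemma 3. By the Borel–Cantelli lemma, almost every $x$ lies in $A_q$ for all large $q$. The indices $N_i$ of stage $q$ exceed $a_{q-1}$, so they tend to infinity with $q$. Therefore $\limsup_N|T_Nf|=\infty$ a.e. $\blacksquare$
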